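\title{Packing element-disjoint Steiner forests in minor-closed families of graphs}

\begin{abstract}
Let $G$ be a simple graph with disjoint terminal sets $T_1,\dots,T_h$, and call the edges and the non-terminal vertices of $G$ its elements. We prove that if every $T_i$ is $k$-element-connected, then $G$ contains $\lfloor k/(40QD)\rfloor$ element-disjoint Steiner forests, where $D\ge2$ bounds the minimum degree of every minor of $G$ and $Q$ is the constant in Lau's theorem on edge-disjoint Steiner forests. The same bound holds when the elements have capacities. This proves a conjecture of Chekuri and Korula on proper minor-closed families. The linear dependence on $D$ is optimal, and a minor-closed family admits a constant loss if and only if it is proper. The proof thins the graph, first fractionally by linear programming duality and then integrally by iterative rounding, until edge-disjoint forests respect the capacities automatically.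
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Element-connectivity and Steiner forests}

All graphs are finite and undirected. Let $G=(V,E)$ be a simple graph and let $T\subseteq V$ be a set of \emph{terminals}; the vertices of $V\setminus T$ are \emph{non-terminals}. The \emph{elements} of $G$ are its edges and its non-terminals. Subgraphs are \emph{element-disjoint} if no element belongs to two of them; they may share terminals. For distinct terminals $u,v$, the \emph{element-connectivity} $\kappa'_G(u,v)$ is the maximum number of element-disjoint $u$--$v$ paths, and $S\subseteq T$ is \emph{$k$-element-connected} if $\kappa'_G(u,v)\ge k$ for all distinct $u,v\in S$. The notion lies between edge-connectivity and vertex-connectivity: if $T=V$ it counts edge-disjoint paths, and if $T=\{u,v\}$ it counts internally vertex-disjoint paths.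

Let $T_1,\dots,T_h\subset V$ be disjoint and let $T=\bigcup_iT_i$ be the set of terminals. A \emph{Steiner forest} is a subgraph $F$ of $G$ in which, for each $i$, all vertices of $T_i$ lie in one component.

In the \emph{capacitated} setting every element $x$ has a positive integer capacity $c(x)$. A collection of subgraphs \emph{respects the capacities} if every element $x$ belongs to at most $c(x)$ of them. Collections are multisets: an edge of capacity $5$ may carry five equal paths. The set $T_i$ is \emph{$k$-element-connected in the capacitated sense} if for all distinct $u,v\in T_i$ there is a capacity-respecting collection of $k$ paths from $u$ to $v$, and a \emph{capacity-respecting packing} is a capacity-respecting collection of Steiner forests. With all capacities equal to $1$ we recover the uncapacitated notions.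

A Steiner forest contains a path between any two vertices of the same $T_i$, so a packing of $q$ Steiner forests makes every $T_i$ $q$-element-connected. The question is how much is lost in the converse direction. If $h=1$ and $T=\{u,v\}$, nothing is lost, because the paths themselves are Steiner forests. If $G$ is a cycle of length $n\ge3$, $h=1$ and $T=V$, then $T$ is $2$-element-connected, but two edge-disjoint spanning trees would need $2n-2>n$ edges; so some loss is unavoidable. When the only elements are edges, the loss is bounded by an absolute constant.

\begin{theorem}[Lau \cite{Lau}]\label{thm:lau}
There is an absolute constant $Q$, and $Q=32$ works, with the following property. If $S_1,\dots,S_m$ are disjoint sets of vertices of a multigraph and any two vertices of the same $S_i$ are joined by $Qq$ edge-disjoint paths, then there are $q$ pairwise edge-disjoint forests, each having every $S_i$ inside one of its components.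
\end{theorem}

Throughout, $Q$ is a fixed positive integer with this property. Non-terminals change the picture: Proposition~\ref{prop:Gk} gives, for every $k\ge2$, a $k$-element-connected terminal set without two element-disjoint Steiner forests. In these examples very many terminals are attached to the same few non-terminals, which makes the graphs dense. One is led to guess that a constant loss is restored in graphs that are sparse and stay sparse under contraction.

A simple graph $H$ is a \emph{minor} of $G$ if there are pairwise disjoint nonempty \emph{branch sets} $B_x\subseteq V(G)$, $x\in V(H)$, each inducing a connected subgraph of $G$, such that for every edge $xy$ of $H$ some edge of $G$ joins $B_x$ to $B_y$. Subgraphs are minors, and a minor of a minor is a minor. A family of simple graphs is a \emph{proper minor-closed family} if it is closed under taking minors and does not contain all graphs. For a family $\mathcal G$ of simple graphs and a real number $\gamma>0$, consider the following two statements, each made for all $G\in\mathcal G$, all integers $k\ge1$ and all disjoint terminal sets $T_1,\dots,T_h\subset V(G)$.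
\begin{itemize}
\item[(a)] If each $T_i$ is $k$-element-connected, then $G$ has $\lfloor k/\gamma\rfloor$ element-disjoint Steiner forests.
\item[(b)] For all capacities, if each $T_i$ is $k$-element-connected in the capacitated sense, then $G$ has a capacity-respecting packing of $\lfloor k/\gamma\rfloor$ Steiner forests.
\end{itemize}
Statement (a) is statement (b) with unit capacities.

\medskip
\noindent\textbf{Conjecture} (Chekuri and Korula; see \cite{Open})\textbf{.} \emph{For every proper minor-closed family $\mathcal G$ there is a constant $\gamma=\gamma_{\mathcal G}>0$, depending only on $\mathcal G$, for which \textup{(a)} and \textup{(b)} hold.}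

\subsection{Results}

For a simple graph $G$, let $D(G)$ be the least integer $D\ge2$ such that every minor of $G$ with at least one vertex has a vertex of degree at most $D$. Thus $D(G)$ is the largest minimum degree of a minor of $G$, or $2$ if that is larger.

\begin{theorem}\label{thm:main}
Let $G$ be a simple graph with $D=D(G)$, let $c$ be positive integer capacities on its elements, and let $T_1,\dots,T_h$ be disjoint terminal sets, each $k$-element-connected in the capacitated sense. Then there is a capacity-respecting packing of $\lfloor k/(40QD)\rfloor$ Steiner forests.
\end{theorem}

Excluded minors enter only through the following theorem. A graph is \emph{$K_t$-minor-free} if the complete graph $K_t$ is not a minor of it.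

\begin{theorem}[Mader \cite{Mader}; Kostochka \cite{Kostochka}, Thomason \cite{Thomason}]\label{thm:mader}
For each $t$ there is a number $D_t$ such that every nonempty $K_t$-minor-free simple graph has a vertex of degree at most $D_t$. One can take $D_t=O(t\sqrt{\log t})$.
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture is true. If $\mathcal G$ is a minor-closed family that does not contain a graph $H$, and $t=|V(H)|$, then \textup{(a)} and \textup{(b)} hold with $\gamma=40Q\max(2,D_t)$.
\end{corollary}

\begin{proof}
Since $H$ is a subgraph of $K_t$, the family $\mathcal G$ does not contain $K_t$. Hence no member $G$ of $\mathcal G$ has $K_t$ as a minor, every minor of $G$ is $K_t$-minor-free, and $D(G)\le\max(2,D_t)$ by Theorem~\ref{thm:mader}. Now apply Theorem~\ref{thm:main}.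
\end{proof}

The dependence on $D$ in Theorem~\ref{thm:main} cannot be improved by more than a constant factor. By the \emph{optimal constant} of a family we mean the infimum of the numbers $\gamma$ for which (a) holds; the statements below are also true with (b) in place of (a). Treewidth is recalled in Section~\ref{sec:constant}.

\begin{theorem}\label{thm:opt}
\textup{(i)} For every $D\ge3$, any constant $\gamma$ for which \textup{(a)} holds for all graphs $G$ with $D(G)\le D$, or even just for all graphs of treewidth at most $D$, satisfies $\gamma>D/4$. So the optimal constant is $\Theta(D)$ for the graphs with $D(G)\le D$, and it is $\Theta(\tau)$ for the graphs of treewidth at most $\tau$. For $K_t$-minor-free graphs, $t\ge5$, it is $\Omega(t)$.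

\textup{(ii)} A minor-closed family satisfies \textup{(a)} (equivalently \textup{(b)}) with some finite constant if and only if it is proper.
\end{theorem}

Section~\ref{sec:idea} contains the dense examples and the idea of the proof. Sections~\ref{sec:aux}--\ref{sec:proof} prove Theorem~\ref{thm:main}, and Section~\ref{sec:constant} proves Theorem~\ref{thm:opt}.

\section{An obstruction and the idea of the proof}\label{sec:idea}

For a set $S$ of vertices of a graph, $\delta(S)$ is the set of edges with exactly one end in $S$, and $\delta(v)=\delta(\{v\})$. For a function $x$ on a finite set and a subset $A$, we write $x(A)=\sum_{a\in A}x(a)$. In this section all capacities are $1$ unless stated otherwise.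

\subsection{High connectivity with one Steiner forest}

For $k\ge2$ let $G_k$ be the bipartite graph whose non-terminals are the numbers $1,\dots,2k-1$ and whose terminals are all $k$-element subsets of $[2k-1]=\{1,\dots,2k-1\}$, where the terminal $a$ is adjacent to the numbers it contains. There is one terminal set, $T_1=T$. The graph $G_2$ is the $6$-cycle on which terminals and non-terminals alternate.

\begin{proposition}\label{prop:Gk}
In $G_k$ the set $T$ is $k$-element-connected, and every Steiner forest contains at least $k$ non-terminals. In particular no two Steiner forests are element-disjoint.
\end{proposition}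

\begin{proof}
Let $a\ne b$ be terminals. Each $i\in a\cap b$ gives the path $a,i,b$. The sets $a\setminus b$ and $b\setminus a$ have the same size; match them bijectively. For a matched pair $(i,i')$ choose a terminal $s\supseteq\{i,i'\}$, which exists because $k\ge2$. Then $s\ne a$ since $i'\notin a$, and $s\neq b$ since $i\notin b$, so $a,i,s,i',b$ is a path. We have $|a\cap b|+|a\setminus b|=k$ paths, and no non-terminal lies on two of them. Every edge has a non-terminal end, so no edge lies on two of them.

Let $X$ be the set of non-terminals of a Steiner forest. There is more than one terminal, so each terminal has a neighbor in the forest; that is, $X$ meets every $k$-subset of $[2k-1]$. Hence $|[2k-1]\setminus X|\le k-1$ and $|X|\ge k$. Two disjoint sets of this size do not fit in $[2k-1]$.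
\end{proof}

A terminal of $G_k$ has degree $k$ and a non-terminal has degree $\binom{2k-2}{k-1}\ge 2k-2\ge k$. So $D(G_k)\ge k$, and Theorem~\ref{thm:main} promises nothing for $G_k$.

\subsection{Degree three}

We want to use Theorem~\ref{thm:lau}, which produces forests that are disjoint in edges only. Suppose that $H$ is a subgraph of $G$ in which every non-terminal has degree at most $3$ and any two vertices of the same $T_i$ are joined by $Qq$ edge-disjoint paths. Take $q$ edge-disjoint Steiner forests in $H$ and delete non-terminals of degree at most $1$ from them as long as there are any. A forest through a non-terminal $v$ now uses at least two of the at most three edges of $H$ at $v$, so no second forest passes through $v$: the forests are element-disjoint. With degree $4$ the argument breaks down, since two forests can use two edges each. If $v$ has capacity $c(v)$, the same count allows degree $2c(v)+1$.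

The task is therefore to \emph{thin} $G$: to bring the degrees of the elements down to $2c(v)+1$ while all cuts that separate two vertices of some $T_i$ keep order $k/D$ edges. In $G_k$ this is impossible, for if the $2k-1$ non-terminals have degree at most $3$, then for large $k$ most of the $\binom{2k-1}{k}$ terminals are isolated. Sparsity helps through the following standard fact.

\begin{lemma}\label{lem:orient}
If every nonempty subgraph of a graph $\Lambda$ has a vertex of degree at most $D$, then $\Lambda$ has an orientation in which every vertex has outdegree at most $D$.
\end{lemma}

\begin{proof}
Repeatedly delete a vertex of degree at most $D$ in the remaining graph, and orient its remaining edges away from it.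
\end{proof}

\begin{example}\label{ex:single}
Let $G$ be bipartite between $T$ and the set $N$ of non-terminals, let $h=1$, $|T|\ge2$, $D=D(G)$, and suppose that $T$ is $k$-element-connected with $k\ge2D$. We thin $G$ fractionally, looking only at the cuts $\delta(t)$, $t\in T$. Orient $G$ by Lemma~\ref{lem:orient}. Put $x_e=2/k$ if $e$ is directed from $N$ to $T$ and $x_e=0$ otherwise. A terminal has degree at least $k$ and outdegree at most $D\le k/2$, so it has indegree at least $k/2$, and $x(\delta(t))\ge1$. A non-terminal has outdegree at most $D$, so $x(\delta(v))\le 2D/k$. Multiplying $x$ by a number $j$ of order $k/D$ gives weights with total at least $j$ at each terminal and a small constant total at each non-terminal.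
\end{example}

This is the whole use of sparsity, but two difficulties remain. First, larger cuts may be destroyed. Let $k\ge 10$, take terminals $a_1,\dots,a_k,b_1,\dots,b_k$, join $a_i$ to $a_{i+1}$ and $b_i$ to $b_{i+1}$ by $k$ paths of length two each, and join $a_i$ to $b_i$ by one path $a_i,v_i,b_i$; all middle vertices are distinct non-terminals. This subdivided ladder is planar, so $D\le5$. It is $k$-element-connected: from $a_p$ to $b_q$, the $i$th path runs from $a_p$ to $a_i$ and from $b_i$ to $b_q$ through the $i$th middle vertex at each step and crosses at $v_i$; for two terminals on the same side no crossing is needed. Direct each edge $a_iv_i$ toward $v_i$ and every other edge away from its non-terminal end. All outdegrees are at most $2$, but $x$ vanishes on the edges $a_iv_i$, whose removal separates the $a$'s from the $b$'s. To protect a cut $\delta(S)$ one should contract $S$ before orienting, and different cuts ask for incompatible contractions. In Section~\ref{sec:thin} we resolve this by duality: a single $x$ for all cuts exists as soon as an inequality holds for weighted families of sets, and these can be reduced to families of disjoint sets, which can be contracted simultaneously. The second difficulty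 is that $x$ is fractional and the target degree $3$ leaves very little room for rounding errors; this is the subject of Section~\ref{sec:round}.

\section{The auxiliary graph and its cuts}\label{sec:aux}

Fix $G$, $c$, $T_1,\dots,T_h$, $k\ge1$ and $D=D(G)$ as in Theorem~\ref{thm:main}, and let $T=\bigcup_iT_i$. If $|T_i|\le1$ for all $i$, the edgeless subgraph with vertex set $T$ is a Steiner forest without elements and can be repeated as often as we like. So we assume that some $T_i$ has at least two vertices.

The degree argument controls how often a \emph{vertex} is used, so we turn each edge of $G$ into a vertex. It will also matter that no edge is subject to two degree bounds, so we put buffer vertices between the elements. Let $\Gamma$ be obtained from $G$ by replacing every edge $e=uv$ by a path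
\[
u,\ z_{e,u},\ n_e,\ z_{e,v},\ v
\]
with three new inner vertices, and let $U=V(\Gamma)$. Each element of $G$ has a vertex in $\Gamma$: a non-terminal is its own vertex, and the vertex of the edge $e$ is $n_e$, with $c(n_e)=c(e)$. The edges of $\Gamma$ carry no capacities, so we are free to give them large weights or multiplicities. The inner vertices have degree $2$, so a path of $\Gamma$ between two vertices of $V(G)$ traverses whole subdivided edges, and such paths correspond to the paths of $G$.

An element whose capacity is at least the number of forests needs no control. Let $N\subseteq U$ be the set of vertices of the elements of capacity less than $k/(2D)$, and let $Z=U\setminus N$. Then $Z$ contains $T$ and all $z_{e,u}$. Every edge of $\Gamma$ has an end of the form $z_{e,u}$, so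
\begin{equation}\label{eq:indep}
\text{every edge of $\Gamma$ has at most one end in $N$.}
\end{equation}
The connectivity hypothesis is used in the following form.

\begin{lemma}\label{lem:sep}
Let $t\ne t'$ lie in the same $T_i$ and let $R\subseteq N$ meet every $t$--$t'$ path of $\Gamma$. Then $c(R)\ge k$.
\end{lemma}

\begin{proof}
Take a capacity-respecting collection of $k$ paths from $t$ to $t'$ in $G$. Each corresponds to a path of $\Gamma$, so it uses an element whose vertex is in $R$. An element $x$ is used at most $c(x)$ times, so $k\le c(R)$.
\end{proof}

A set $S\subseteq U$ \emph{splits} $T_i$ if $S\cap T_i\ne\emptyset$ and $T_i\setminus S\ne\emptyset$. Let $\mathcal S$ be the family of all $S\subseteq U$ that split some $T_i$; these are the sets whose cuts must stay large. Two sets $S,S'$ \emph{cross} if $S\cap S'$, $S\setminus S'$ and $S'\setminus S$ are all nonempty, and a family is \emph{laminar} if no two of its members cross, that is, if any two members are disjoint or nested. For two sets $S,S'\subseteq U$ we use throughout the partition of $U$ into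
\[
P=S\cap S',\qquad A=S\setminus S',\qquad B=S'\setminus S,\qquad O=U\setminus(S\cup S').
\]
Both the thinning and the rounding replace a crossing pair by $S\cap S',S\cup S'$ or by $S\setminus S',S'\setminus S$. The next lemma says that one of the two replacements stays in $\mathcal S$, and the identities after it say that neither enlarges the cuts.

\begin{lemma}\label{lem:split}
\textup{(i)} If $S\in\mathcal S$, then $U\setminus S\in\mathcal S$.
\textup{(ii)} If $X\cup Y\in\mathcal S$, then $X\in\mathcal S$ or $Y\in\mathcal S$.
\textup{(iii)} If $S,S'\in\mathcal S$, then $S\cap S',S\cup S'\in\mathcal S$ or $S\setminus S',S'\setminus S\in\mathcal S$.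
\end{lemma}

\begin{proof}
Part (i) is the symmetry of the definition. For (ii), let $t,t'\in T_i$ with $t\in X\cup Y$ and $t'\notin X\cup Y$; a set among $X,Y$ that contains $t$ splits $T_i$. For (iii), note that $S\cup S'\in\mathcal S$ if and only if $O\in\mathcal S$. If (iii) fails, one of $P,O$ and one of $A,B$ are outside $\mathcal S$, and by (ii) so is their union. But $P\cup A=S$, $P\cup B=S'$, $O\cup A=U\setminus S'$ and $O\cup B=U\setminus S$ all belong to $\mathcal S$.
\end{proof}

Consider any graph on the vertex set $U$. Let $\chi(S)$ be the indicator vector of $\delta(S)$, and let $\chi(X,Y)$ be the indicator vector of the set of edges between disjoint sets $X$ and $Y$. Then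
\begin{align}
\chi(S)+\chi(S')&=\chi(S\cap S')+\chi(S\cup S')+2\chi(A,B),\label{eq:cut1}\\
\chi(S)+\chi(S')&=\chi(S\setminus S')+\chi(S'\setminus S)+2\chi(P,O).\label{eq:cut2}
\end{align}
Indeed, an edge inside one of $P,A,B,O$ contributes $0$ everywhere. An edge of type $PA$, $PB$, $AO$ or $BO$ contributes $1$ to the left side and $1$ to each right side, through the cut of $P$ or of $S\cup S'$ in \eqref{eq:cut1} and through the cut of $A$ or of $B$ in \eqref{eq:cut2}. An edge of type $AB$ or $PO$ contributes $2$ to the left side; type $AB$ contributes $0+0+2$ in \eqref{eq:cut1} and $1+1+0$ in \eqref{eq:cut2}, and type $PO$ contributes $1+1+0$ in \eqref{eq:cut1} and $0+0+2$ in \eqref{eq:cut2}.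

\section{Fractional thinning}\label{sec:thin}

\begin{proposition}\label{prop:thin}
There is $x\in\mathbb R_{\ge0}^{E(\Gamma)}$ with $x(\delta(S))\ge1$ for all $S\in\mathcal S$ and $x(\delta(v))\le\frac{4D}{k}\,c(v)$ for all $v\in N$.
\end{proposition}

\subsection{The dual problem}

Consider the linear program in the variables $\mu\ge0$ and $x\ge0$ that minimizes $\mu$ subject to
\[
x(\delta(S))\ge1\quad(S\in\mathcal S),\qquad \mu c(v)-x(\delta(v))\ge0\quad(v\in N).
\]
It is bounded below by $0$. It is feasible: since $k\ge1$, each $T_i$ lies in one component of $\Gamma$, so $\delta(S)\ne\emptyset$ for $S\in\mathcal S$, and we can take $x\equiv1$ and $\mu$ large. Recall the duality theorem: if the program $\min\{p^{\mathsf T}z: Mz\ge b,\ z\ge0\}$ is feasible and bounded below, then both it and its dual $\max\{b^{\mathsf T}s:M^{\mathsf T}s\le p,\ s\ge0\}$ have optimal solutions, and the two optimal values are equal. Our dual has variables $y_S\ge0$ $(S\in\mathcal S)$ and $w_v\ge0$ $(v\in N)$ and maximizes $\sum_Sy_S$ subject to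
\begin{equation}\label{eq:dual}
\sum_{S:\,e\in\delta(S)}y_S\le\sum_{v\in e\cap N}w_v\quad(e\in E(\Gamma)),\qquad\sum_{v\in N}c(v)w_v\le1 .
\end{equation}
By \eqref{eq:indep}, the right side of an edge constraint is $w_v$ if $e$ has an end $v\in N$, and $0$ otherwise. Proposition~\ref{prop:thin} says that the optimal value $\mu^*$ is at most $4D/k$, so we must show that $\sum_Sy_S\le4D/k$ for one optimal dual solution.

\subsection{Disjoint sets}

The simplest dual solutions come from pairwise disjoint sets $S_1,\dots,S_m\in\mathcal S$ and a set $R\subseteq N$ containing an end of every edge that leaves some $S_l$. An edge leaves at most two of the sets, so $y_{S_l}=1/(2c(R))$ and $w_v=1/c(R)$ for $v\in R$, with all other variables $0$, is feasible, of value $m/(2c(R))$. The next lemma bounds such values. It is the argument of Example~\ref{ex:single} after contracting a connected piece of each $S_l$, and it is the only place where $D(G)$ and the threshold $k/(2D)$ are used in the thinning.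

\begin{lemma}\label{lem:disjoint}
Let $S_1,\dots,S_m\in\mathcal S$ be pairwise disjoint and let $R\subseteq N$ contain an end of every edge of $\delta(S_1)\cup\dots\cup\delta(S_m)$. Then $\frac k2\,m\le D\,c(R)$.
\end{lemma}

\begin{proof}
The sets $S_l$ need not be connected and may meet $R$, so we first pass to connected pieces avoiding $R$. For each $l$ choose $i$ and $t_l\in S_l\cap T_i$, $t_l'\in T_i\setminus S_l$. Since $t_l\in Z$, we have $t_l\notin R$. Let $K_l$ be the vertex set of the component of $\Gamma[S_l\setminus R]$ containing $t_l$, and let $R_l$ be the set of vertices outside $K_l$ with a neighbor in $K_l$.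

We claim that $R_l\subseteq R$. Let $a\in R_l$ have the neighbor $u\in K_l$. If $a\in S_l$, then $a\in R$, for otherwise $a$ would belong to the component. If $a\notin S_l$, then $ua\in\delta(S_l)$ has an end in $R$, and this end is not $u$. Every $t_l$--$t_l'$ path of $\Gamma$ leaves $K_l$, and its first vertex outside $K_l$ lies in $R_l$. Lemma~\ref{lem:sep} gives
\begin{equation}\label{eq:Rl}
c(R_l)\ge k\qquad(l=1,\dots,m).
\end{equation}

Let $\Lambda$ be the simple bipartite graph with vertex classes $\{K_1,\dots,K_m\}$ and $R$, in which $K_l$ is adjacent to the vertices of $R_l$. We show that every nonempty subgraph of $\Lambda$ has a vertex of degree at most $D$. A vertex $n_e\in R$ has two neighbors in $\Gamma$ and the $K_l$ are disjoint, so $n_e$ has degree at most $2\le D$ in $\Lambda$; this is why $D(G)\geq 2$ is built into the definition. It remains to consider subgraphs of the graph $\Lambda_0$ obtained from $\Lambda$ by deleting all vertices $n_e$, and it suffices to show that $\Lambda_0$ is a minor of $G$. Take the branch sets $K_l\cap V(G)$ and $\{v\}$ for $v\in R\cap V(G)$. They are pairwise disjoint, because the $K_l$ are disjoint and avoid $R$. The set $K_l\cap V(G)$ contains $t_l$, and it is connected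 in $G$, because a path of $\Gamma[K_l]$ between two of its vertices traverses whole subdivided edges and so gives a path of $G$ inside $K_l\cap V(G)$. Finally let $v\in R_l\cap V(G)$. The neighbors of $v$ in $\Gamma$ are the vertices $z_{e,v}$, so $z_{e,v}\in K_l$ for some edge $e=uv$. A path in $K_l$ from $z_{e,v}$ to $t_l\in V(G)$ avoids $v$, so it begins with $z_{e,v},n_e,z_{e,u},u$. Hence $u\in K_l\cap V(G)$, and the edge $uv$ of $G$ joins the two branch sets.

Orient $\Lambda$ by Lemma~\ref{lem:orient}. The vertex $K_l$ has at most $D$ out-neighbors, each in $N$ and so of capacity less than $k/(2D)$; their total capacity is at most $k/2$. By \eqref{eq:Rl}, the in-neighbors of $K_l$ have total capacity at least $k/2$. Each $v\in R$ has outdegree at most $D$, so it is an in-neighbor of at most $D$ of the $K_l$. Summing over $l$ gives $\frac k2m\le D\,c(R)$.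
\end{proof}

\begin{remark}
Elements of large capacity must be kept out of $N$. Let $G$ be a star with a non-terminal center $v$, with $n$ leaves forming one terminal set, and with all capacities equal to $k$. Then $D=2$ and the leaves are $k$-element-connected in the capacitated sense. For a leaf $t$ and $e=tv$, the set $\{t,z_{e,t},n_e,z_{e,v}\}\in\mathcal S$ has the single edge $z_{e,v}v$ in its cut. So $x(\delta(v))\ge n$ for every $x$ that covers the cuts, while $\frac{4D}{k}c(v)=8$.
\end{remark}

\subsection{Uncrossing}

To reduce a general dual solution to disjoint families we first make its support laminar.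

\begin{lemma}\label{lem:laminar}
There is an optimal dual solution $(y,w)$ for which $\mathcal L=\{S\in\mathcal S:y_S>0\}$ is laminar.
\end{lemma}

\begin{proof}
Fix an optimal dual solution $(y^0,w)$ and a vertex $r\in U$. Let $Y$ be the set of all $y\ge0$ that vanish on the sets containing $r$, satisfy \eqref{eq:dual} with this $w$, and have $\sum_Sy_S=\mu^*$. A set and its complement have the same cut, so moving the weight $y^0_S$ of each $S\ni r$ to $U\setminus S\in\mathcal S$ gives a point of $Y$. The set $Y$ is closed, and it is bounded because $y\ge0$ and the sum is fixed. Choose $y\in Y$ minimizing $\Phi(y)=\sum_Sy_S\,|S|\,|U\setminus S|$.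

Suppose that $S,S'$ cross and $\eta=\min(y_S,y_{S'})>0$. By Lemma~\ref{lem:split}(iii), one of the pairs $S\cap S',S\cup S'$ and $S\setminus S',S'\setminus S$ lies in $\mathcal S$, and its members avoid $r$. Decrease $y_S$ and $y_{S'}$ by $\eta$ and increase $y$ by $\eta$ on both members of that pair. The sum is unchanged, and by \eqref{eq:cut1} or \eqref{eq:cut2} for $\Gamma$ no left side in \eqref{eq:dual} increases, so the new point lies in $Y$. Now $|S|\,|U\setminus S|$ is the size of the cut of $S$ in the complete graph on $U$. By \eqref{eq:cut1} or \eqref{eq:cut2} for the complete graph, $\Phi$ decreases by $2\eta|A||B|$ or by $2\eta|P||O|$. Both are positive, because $P,A,B$ are nonempty and $r\in O$. This contradicts the choice of $y$.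
\end{proof}

\subsection{Levels}

A laminar family still has nested members. Picture it as a rooted tree in which the set $S$ is an edge of length $y_S$, hanging below the sets that contain it. The sets that lie at a given distance $\rho$ from the root are disjoint, and \eqref{eq:dual} says that an edge of $\Gamma$ at $v\in N$ joins points of the tree at distance at most $w_v$. So only vertices $v$ whose distance from the root is within $w_v$ of $\rho$ can be responsible for the cuts at level $\rho$. We now make this precise.

\begin{proof}[Proof of Proposition~\ref{prop:thin}]
Let $(y,w)$ and $\mathcal L$ be as in Lemma~\ref{lem:laminar}. For $S\in\mathcal L$, $u\in U$ and $v\in N$ put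
\[
\alpha_S=\sum_{S'\in\mathcal L,\ S'\supsetneq S}y_{S'},\qquad J_S=(\alpha_S,\alpha_S+y_S],\qquad d(u)=\sum_{S\in\mathcal L,\ S\ni u}y_S,
\]
and $I_v=[d(v)-w_v,d(v)+w_v]$. For $\rho>0$ let $\mathcal L_\rho=\{S\in\mathcal L:\rho\in J_S\}$ and $N_\rho=\{v\in N:\rho\in I_v\}$.

The members of $\mathcal L$ containing a vertex $u$ form a chain $S_1\supsetneq S_2\supsetneq\dots\supsetneq S_p$. A member that properly contains $S_i$ contains $u$, so $\alpha_{S_i}=y_{S_1}+\dots+y_{S_{i-1}}$. Thus the intervals $J_{S_1},\dots,J_{S_p}$ are consecutive and partition $(0,d(u)]$. In particular two members of $\mathcal L$ with a common vertex have disjoint intervals, so the members of $\mathcal L_\rho$ are pairwise disjoint.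

We claim that if $S\in\mathcal L_\rho$, then every edge of $\delta(S)$ has an end in $N_\rho$. Let $uv\in E(\Gamma)$ with $u\in S$ and $v\notin S$. Since $y_S>0$, the constraint \eqref{eq:dual} for $uv$ has a positive right side, so $uv$ has an end $n\in N$, and the right side is $w_n$. Let $\beta$ be the total weight of the members of $\mathcal L$ containing both $u$ and $v$. In the chain of $u$ these members come first, so the intervals of the members containing $u$ but not $v$ partition $(\beta,d(u)]$. One of these members is $S$, so $\rho\in(\beta,d(u)]$. The members whose cut contains $uv$ are those containing exactly one of $u,v$, and their total weight is $(d(u)-\beta)+(d(v)-\beta)$, a sum of two nonnegative terms. Hence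
\[
\max(d(u),d(v))-\beta\le(d(u)-\beta)+(d(v)-\beta)\le w_n .
\]
Both $\rho$ and $d(n)$ lie in $[\beta,\max(d(u),d(v))]$, so $|\rho-d(n)|\le w_n$ and $n\in N_\rho$.

Lemma~\ref{lem:disjoint}, applied to $\mathcal L_\rho$ and $R=N_\rho$, gives $\frac k2|\mathcal L_\rho|\le D\,c(N_\rho)$ for every $\rho>0$. We integrate over $\rho$. The set $S$ is counted for $\rho\in J_S\subseteq(0,\infty)$, an interval of length $y_S$, and the vertex $v$ is counted for $\rho\in I_v$, an interval of length $2w_v$. Therefore
\[
\frac k2\sum_Sy_S=\frac k2\int_0^\infty|\mathcal L_\rho|\,d\rho\le D\int_0^\infty c(N_\rho)\,d\rho\le D\sum_{v\in N}2w_vc(v)\le2D .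
\]
So $\mu^*=\sum_Sy_S\le4D/k$, and the vector $x$ of an optimal primal solution has the required properties.
\end{proof}

\section{Rounding with additive error three}\label{sec:round}

A vertex of capacity $1$ may have degree at most $3$ after rounding. We can afford to lose a constant factor on the fractional degrees, because scaling makes them as small as we like at the cost of a constant factor in the cuts. An additive error cannot be scaled away, so it must be at most $3$.

\begin{proposition}\label{prop:round}
Let $j$ be a positive integer and let $x^0\in\mathbb R_{\ge0}^{E(\Gamma)}$ satisfy $x^0(\delta(S))\ge j$ for all $S\in\mathcal S$. Then there is $\hat x\in\mathbb Z_{\ge0}^{E(\Gamma)}$ with $\hat x(\delta(S))\ge j$ for all $S\in\mathcal S$ and $\hat x(\delta(v))\le\lfloor5x^0(\delta(v))\rfloor+3$ for all $v\in N$.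
\end{proposition}

The proof is by iterative rounding. We fix the values $\hat x_e$ a few edges at a time, each time looking at an extreme point of the polyhedron that describes the remaining problem. An edge of value at least $\frac15$ can be rounded up at a loss of a factor $5$. The point is that when all values are smaller, some vertex of $N$ has at most three undecided edges, and these can all be rounded up to $1$.

Let $f_0(S)=j$ for $S\in\mathcal S$ and $f_0(S)=0$ for all other $S\subseteq U$. A \emph{state} consists of a set $E'\subseteq E(\Gamma)$ of undecided edges, a vector $\hat x\in\mathbb Z_{\ge0}^{E(\Gamma)}$, a set $W\subseteq N$ and real numbers $b_v$ $(v\in W)$. Write $\delta'(S)=\delta(S)\cap E'$. The state determines the integer-valued residual demand $f(S)=f_0(S)-\hat x(\delta(S))$ and the polyhedron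
\[
\mathcal P=\bigl\{x\in\mathbb R^{E'}_{\ge0}:\ x(\delta'(S))\ge f(S)\ \ (S\subseteq U),\quad x(\delta'(v))\le b_v\ \ (v\in W)\bigr\}.
\]
We use two textbook facts. A nonempty polyhedron contained in $\mathbb R^{E'}_{\ge0}$ has an extreme point, and at an extreme point the coefficient vectors of the constraints that hold with equality span $\mathbb R^{E'}$.

\begin{lemma}\label{lem:extreme}
Let $E'\ne\emptyset$ and let $x$ be an extreme point of $\mathcal P$ with $0<x_e<\frac15$ for all $e\in E'$. Then some $v\in W$ has $1\le|\delta'(v)|\le3$.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:round}, assuming Lemma~\ref{lem:extreme}]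
Start with $E'=E(\Gamma)$, $\hat x=0$, $W=N$ and $b_v=x^0(\delta(v))$. Then $x^0\in\mathcal P$. While $E'\ne\emptyset$, take an extreme point $x$ of $\mathcal P$ and perform the first of the following steps that applies.
\begin{itemize}
\item[(R1)] If $x_e=0$ for some $e\in E'$, delete $e$ from $E'$.
\item[(R2)] If $x_e\ge\frac15$ for some $e\in E'$, set $\hat x_e=\lceil x_e\rceil$ and delete $e$ from $E'$. If $e$ has an end $v\in W$, replace $b_v$ by $b_v-x_e$.
\item[(R3)] Otherwise take $v\in W$ with $1\le|\delta'(v)|\le3$, which exists by Lemma~\ref{lem:extreme}. Set $\hat x_e=1$ for all $e\in\delta'(v)$, delete these edges from $E'$, and delete $v$ from $W$.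
\end{itemize}
After each step the restriction of $x$ to the new $E'$ lies in the new $\mathcal P$. For a cut constraint, each deleted edge $e\in\delta(S)$ lowers the left side by $x_e$ and the right side by the new value $\hat x_e\ge x_e$; in (R3) we have $x_e<\frac15<1$. For a degree constraint, both sides drop by $x_e$ or are unchanged in (R1) and (R2), and in (R3) the other constraints do not change: by \eqref{eq:indep} the other ends of the edges at $v$ lie in $Z$. So $\mathcal P$ is never empty. Each step deletes an edge, so the process ends with $E'=\emptyset$. Then $\mathcal P\ne\emptyset$ means $f\le0$, that is, $\hat x(\delta(S))\ge j$ for $S\in\mathcal S$.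

Let $v\in N$. An edge at $v$ gets a positive value either in (R2) or in the step (R3) for $v$ itself; here \eqref{eq:indep} is essential, since otherwise steps (R3) for many neighbors of $v$ could each add to the degree of $v$. The step (R3) for $v$ occurs at most once, contributes at most $3$, and leaves no undecided edge at $v$; so all steps (R2) on edges at $v$ happen while $v\in W$. The values $x_e$ subtracted from $b_v$ in these steps add up to at most $x^0(\delta(v))$, because $b_v\ge0$ whenever $v\in W$ and $\mathcal P\neq\emptyset$. For $s\ge\frac15$ we have $\lceil s\rceil\le5s$: if $s\le1$ then $\lceil s\rceil=1\le5s$, and if $s>1$ then $\lceil s\rceil<s+1<2s$. So the steps (R2) contribute an integer that is at most $5x^0(\delta(v))$.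
\end{proof}

\subsection{Tight sets}

We turn to Lemma~\ref{lem:extreme}. Let $x$ be as in the lemma, and let $\chi(S)\in\mathbb R^{E'}$ be the indicator vector of $\delta'(S)$. Call $S\subseteq U$ \emph{tight} if $x(\delta'(S))=f(S)$. An extreme point is determined by $|E'|$ linearly independent tight constraints. If these come from a laminar family, we can compare their number with the number of ends of edges and reach a contradiction unless some $v\in W$ has few edges. We first obtain the laminar family.

\begin{lemma}\label{lem:tight}
If $S,S'$ are tight, then either $S\cap S'$ and $S\cup S'$ are tight and $\chi(S)+\chi(S')=\chi(S\cap S')+\chi(S\cup S')$, or $S\setminus S'$ and $S'\setminus S$ are tight and $\chi(S)+\chi(S')=\chi(S\setminus S')+\chi(S'\setminus S)$.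
\end{lemma}

\begin{proof}
We first show that for all $S,S'\subseteq U$ one of the following holds:
\begin{equation}\label{eq:weak}
f(S)+f(S')\le f(S\cap S')+f(S\cup S'),\qquad f(S)+f(S')\le f(S\setminus S')+f(S'\setminus S).
\end{equation}
Consider $f_0$ in place of $f$. If neither set is in $\mathcal S$, the left side is $0$ and $f_0\ge0$. If exactly one is, say $S=(S\cap S')\cup(S\setminus S')$, the left side is $j$, and by Lemma~\ref{lem:split}(ii) one of $S\cap S'$, $S\setminus S'$ is in $\mathcal S$. If both are, use Lemma~\ref{lem:split}(iii). The function $g(S)=\hat x(\delta(S))$ satisfies both inequalities in the reverse direction, by \eqref{eq:cut1}, \eqref{eq:cut2} and $\hat x\ge0$. So $f=f_0-g$ satisfies whichever inequality $f_0$ satisfies.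

Let $S,S'$ be tight and let $X,Y$ be the pair on the right side of the inequality in \eqref{eq:weak} that holds. Using $x\in\mathcal P$, then \eqref{eq:cut1} or \eqref{eq:cut2} for the graph $(U,E')$, then tightness, we get
\[
f(S)+f(S')\le f(X)+f(Y)\le x(\delta'(X))+x(\delta'(Y))\le x(\delta'(S))+x(\delta'(S'))=f(S)+f(S').
\]
Equality holds throughout. The second equality says that $X$ and $Y$ are tight. The third says that the edges in the last term of \eqref{eq:cut1} or \eqref{eq:cut2} have total $x$-value $0$; as $x>0$, there are none.
\end{proof}

The next lemma is the laminar basis argument of Jain \cite{Jain}.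

\begin{lemma}\label{lem:basis}
Let $\mathcal M$ be an inclusion-maximal laminar family of tight sets. Then $\chi(S)$ lies in the linear span $\Sigma$ of $\{\chi(L):L\in\mathcal M\}$ for every tight set $S$.
\end{lemma}

\begin{proof}
Suppose not, and choose a tight $S$ with $\chi(S)\notin\Sigma$ that crosses as few members of $\mathcal M$ as possible. Since $S\notin\mathcal M$ and $\mathcal M$ is maximal, $S$ crosses some $L\in\mathcal M$. Lemma~\ref{lem:tight} gives tight sets $X,Y$ among $S\cap L$, $S\cup L$, $S\setminus L$, $L\setminus S$ with $\chi(S)=\chi(X)+\chi(Y)-\chi(L)$, so one of them, say $X$, has $\chi(X)\notin\Sigma$. We show that $X$ crosses fewer members of $\mathcal M$ than $S$ does, a contradiction. None of the four sets crosses $L$, since each is contained in $L$, contains $L$ or is disjoint from $L$. It remains to show that a member $L'\in\mathcal M$ that does not cross $S$ crosses none of the four sets. Such an $L'$ crosses neither $S$ nor $L$. If $L'\supseteq S$, then $L'$ meets $L$ in $S\cap L\neq\emptyset$ and $L'\not\subseteq L$ because $S\not\subseteq L$, so $L'\supseteq L$. The same argument with $S$ and $L$ exchanged shows that $L'\supseteq L$ implies $L'\supseteq S$. In these cases $L'$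 contains all four sets. Otherwise $L'$ is contained in or disjoint from $S$, and contained in or disjoint from $L$. Then $L'$ lies inside one of $S\cap L$, $S\setminus L$, $L\setminus S$, $U\setminus(S\cup L)$, so it is contained in or disjoint from each of the four sets.
\end{proof}

\subsection{Counting ends of edges}

\begin{proof}[Proof of Lemma~\ref{lem:extreme}]
Suppose that every $v\in W$ with $\delta'(v)\ne\emptyset$ has $|\delta'(v)|\ge4$. Since $x>0$, no constraint $x_e\ge0$ holds with equality, so the vectors $\chi(S)$ for tight $S$ and $\chi(\{v\})$ for $v\in W$ span $\mathbb R^{E'}$. Let $\mathcal M$ and $\Sigma$ be as in Lemma~\ref{lem:basis}. Choose $\mathcal M'\subseteq\mathcal M$ whose vectors form a basis of $\Sigma$, and extend it by the vectors $\chi(\{v\})$, $v\in W'$, for some $W'\subseteq W$, to a basis of $\mathbb R^{E'}$. Let $\mathcal F=\mathcal M'\cup\{\{v\}:v\in W'\}$. The vectors of a basis are distinct and nonzero, so $\mathcal F$ consists of $|E'|$ distinct nonempty sets $F$, each with $\delta'(F)\neq\emptyset$. It is laminar, since a singleton crosses no set. For $v\in W'$ we have $|\delta'(v)|\ge4$. For $F\in\mathcal M'$, the number $x(\delta'(F))=f(F)$ is a positive integer and all $x_e<\frac15$,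 so $|\delta'(F)|\ge6$.

For $X\subseteq U$ let $\tau(X)=\sum_{u\in X}|\delta'(u)|$ be the number of ends of edges of $E'$ in $X$; note that $\tau(X)\ge|\delta'(X)|$. For $F\in\mathcal F$ let $m(F)$ be the number of members of $\mathcal F$ contained in $F$, including $F$. We prove by induction on $m(F)$ that
\begin{equation}\label{eq:token}
\tau(F)\ge2m(F)+2 .
\end{equation}
The \emph{children} of $F$ are the maximal members of $\mathcal F$ properly contained in $F$. They are pairwise disjoint, and $m(F)=1+\sum_Cm(C)$, summed over the children $C$. If $F$ has a child, then $F$ is not a singleton, so $F\in\mathcal M'$.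

\emph{No child.} Then $m(F)=1$ and $\tau(F)\ge|\delta'(F)|\ge4$.

\emph{At least two children.} Then $\tau(F)\ge\sum_C(2m(C)+2)\ge2(m(F)-1)+4=2m(F)+2$.

\emph{One child $C=\{v\}$ with $v\in W'$.} Then $m(F)=2$ and $\tau(F)\ge|\delta'(F)|\ge6$. This is the only case that needs the bound $6$, and it dictates the threshold $\frac15$: the number $b_v$ need not be an integer, so the integrality argument of the next case is not available.

\emph{One child $C\in\mathcal M'$.} Then $m(F)=m(C)+1$, so it suffices to show $\tau(F\setminus C)\ge2$. An edge of $\delta'(F)\setminus\delta'(C)$ has one end outside $F$, hence outside $C$, so its end in $F$ is also outside $C$. An edge of $\delta'(C)\setminus\delta'(F)$ has an end in $C\subseteq F$, so both its ends are in $F$ and one of them is outside $C$. Thus every edge of the symmetric difference $\delta'(F)\triangle\delta'(C)$ has an end in $F\setminus C$. The symmetric difference is nonempty because $\chi(F)\ne\chi(C)$. If it were a single edge $e$, then the integer $f(F)-f(C)=x(\delta'(F))-x(\delta'(C))$ would equal $\pm x_e$, which is impossible as $0<x_e<1$. So it has at least two edges.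

The maximal members of $\mathcal F$ are disjoint, there is at least one, and their values $m(F)$ add up to $|\mathcal F|=|E'|$. Summing \eqref{eq:token} over them gives $2|E'|=\tau(U)\ge2|E'|+2$, a contradiction.
\end{proof}

\section{From edge-disjoint forests to a packing}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $j=\lfloor k/(40D)\rfloor$ and $q=\lfloor j/Q\rfloor$. Since $Q$ is a positive integer, $q=\lfloor k/(40QD)\rfloor$. If $j=0$ there is nothing to prove, so let $j\ge1$.

\emph{The thinned multigraph.} Let $x$ be the vector of Proposition~\ref{prop:thin} and let $x^0=jx$. Then $x^0(\delta(S))\ge j$ for $S\in\mathcal S$, and for $v\in N$,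
\[
x^0(\delta(v))\le\frac{k}{40D}\cdot\frac{4D}{k}\,c(v)=\frac{c(v)}{10}.
\]
Proposition~\ref{prop:round} gives $\hat x\in\mathbb Z_{\ge0}^{E(\Gamma)}$ with $\hat x(\delta(S))\ge j$ for $S\in\mathcal S$ and $\hat x(\delta(v))\le\lfloor c(v)/2\rfloor+3$ for $v\in N$. For $c(v)=1$ this bound is $3=2c(v)+1$, and for $c(v)\ge2$ we have $c(v)/2+3\le2c(v)+1$ because $2\le\frac32c(v)$. So $\hat x(\delta(v))\le2c(v)+1$ for all $v\in N$.

Let $\hat\Gamma$ be the multigraph on $U$ with $\hat x_e$ parallel copies of each edge $e$ of $\Gamma$. By Menger's theorem, two vertices $t,t'$ of a multigraph are joined by $j$ edge-disjoint paths if every vertex set containing $t$ but not $t'$ has at least $j$ edges in its cut. For $t\neq t'$ in the same $T_i$ such a set belongs to $\mathcal S$, so $t$ and $t'$ are joined by $j\ge Qq$ edge-disjoint paths in $\hat\Gamma$. Apply Theorem~\ref{thm:lau} to the sets $T_i$ with $|T_i|\ge2$. We obtain $q$ edge-disjoint forests in $\hat\Gamma$, each having every such $T_i$ inside one component. In the $l$th forest let $F_l$ be an inclusion-minimal subgraph with this property. Then $F_l$ is acyclic, so it contains at most one copy of each edge of $\Gamma$. Every vertex of $F_l$ outside $T$ has degree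 at least $2$ in $F_l$, since a vertex of degree at most $1$ could be deleted without disconnecting any two other vertices.

\emph{Capacities.} Let $v$ be the vertex of an element. If $v\in N$, each $F_l$ containing $v$ uses at least two of the $\hat x(\delta(v))\le2c(v)+1$ edges of $\hat\Gamma$ at $v$, and the $F_l$ are edge-disjoint, so $v$ lies in at most $\lfloor(2c(v)+1)/2\rfloor=c(v)$ of them. If $v\in Z$, then $c(v)\ge k/(2D)\ge j\ge q$, and there are only $q$ forests.

\emph{Back to $G$.} Each of the vertices $z_{e,u},n_e,z_{e,v}$ lies outside $T$ and has exactly two neighbors in $\Gamma$. If one of them lies in $F_l$, it is joined in $F_l$ to both its neighbors; repeating this along the path, the whole path replacing $e$ lies in $F_l$. Let $F_l'$ be the subgraph of $G$ with vertex set $(V(F_l)\cap V(G))\cup T$ and edge set $\{e:n_e\in V(F_l)\}$. A path of $F_l$ between two vertices of $T_i$ traverses whole subdivided edges and gives a path of $F_l'$, so each $T_i$ with $|T_i|\ge2$ lies in one component of $F'_l$; the sets $T_i$ with one vertex do so as well, because $T\subseteq V(F_l')$. Thus $F_l'$ is a Steiner forest, and its elements are exactly those whose vertices lie in $F_l$. Hence $F_1',\dots,F_q'$ is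 a capacity-respecting packing.
\end{proof}

\section{The dependence on the family}\label{sec:constant}

A \emph{tree decomposition} of a graph $G$ is a tree together with sets $X_s\subseteq V(G)$, called \emph{bags}, indexed by its nodes $s$, such that both ends of every edge of $G$ lie in a common bag and, for every vertex $v$, the nodes whose bags contain $v$ form a nonempty subtree. Its \emph{width} is the largest size of a bag minus one, and the \emph{treewidth} of $G$ is the least width of a tree decomposition. We need two standard facts.

First, treewidth does not increase under taking minors. If $H$ has branch sets $B_x$ in $G$, replace each bag $X_s$ by $\{x\in V(H):B_x\cap X_s\ne\emptyset\}$. Bags do not grow, since the branch sets are disjoint. The nodes whose new bags contain $x$ form a subtree, since $B_x$ is connected and the subtrees of adjacent vertices intersect. An edge of $G$ joining $B_x$ to $B_y$ puts $x$ and $y$ in a common new bag.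

Second, a nonempty graph of treewidth at most $\tau$ has a vertex of degree at most $\tau$. Take a decomposition of width at most $\tau$ with the fewest nodes. If it has one node, the graph has at most $\tau+1$ vertices. Otherwise the bag of a leaf is not contained in the bag of its neighbor, or the leaf could be removed; a vertex in the difference lies in no other bag, so all its neighbors are in this one.

Together these facts give $D(G)\le\max(2,\tau)$ for graphs of treewidth at most $\tau$. Theorem~\ref{thm:main} with $Q=32$ now yields (a) and (b) with the following constants.
\begin{itemize}
\item Planar graphs: minors of planar graphs are planar, and a nonempty simple planar graph has a vertex of degree at most $5$ by Euler's formula. So $D\le5$ and $\gamma=40\cdot32\cdot5=6400$.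
\item Graphs of treewidth at most $\tau$: $\gamma=40Q\max(2,\tau)=O(\tau)$.
\item $K_t$-minor-free graphs: $\gamma=40Q\max(2,D_t)=O(t\sqrt{\log t})$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:opt}]
Let $k\ge2$ and let $G_k$ be the graph of Section~\ref{sec:idea}. The bags $[2k-1]\cup\{a\}$, one for each terminal $a$, placed on the nodes of a path in any order, form a tree decomposition of width $2k-1$. So $G_k$ has treewidth at most $2k-1$ and $D(G_k)\le2k-1$. Since $K_{2k+1}$ has minimum degree $2k$, it is not a minor of $G_k$. If (a) holds with constant $\gamma$ for a family containing $G_k$, then Proposition~\ref{prop:Gk} gives $\lfloor k/\gamma\rfloor\le1$, that is, $k/\gamma<2$, or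
\begin{equation}\label{eq:lower}
\gamma>k/2 .
\end{equation}

(i) Let $D\ge3$. For odd $D$ take $k=(D+1)/2$, and for even $D$ take $k=D/2$. In both cases $k\ge2$, $2k-1\le D$ and $k/2\ge D/4$. So $G_k$ has treewidth at most $D$ and $D(G_k)\le D$, and \eqref{eq:lower} gives $\gamma>D/4$ for both families. By Theorem~\ref{thm:main}, (a) and (b) hold for both families with $\gamma=40QD$. This gives the bounds $\Theta(D)$ and $\Theta(\tau)$. For $t\ge5$ take $k=\lfloor(t-1)/2\rfloor\ge2$. Then $2k+1\le t$, so $G_k$ is $K_t$-minor-free, and $\gamma>k/2\ge(t-2)/4$. Since (b) implies (a), the lower bounds hold for (b) too.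

(ii) If the family is proper, (a) and (b) hold with a finite constant by Corollary~\ref{cor:conj}. If it contains all graphs, it contains every $G_k$, so (a) would force \eqref{eq:lower} for all $k\ge2$; thus (a) fails for every $\gamma$, and so does (b).
\end{proof}

\begin{remark}
In these examples the connectivity $k$ is of the same order as $D$. With capacities the lower bound persists for arbitrarily large connectivity. Give all elements of $G_k$ capacity $s$. Repeating each of the $k$ paths of Proposition~\ref{prop:Gk} $s$ times shows that $T$ is $ks$-element-connected in the capacitated sense. Each Steiner forest uses at least $k$ non-terminals, whose total capacity is $s(2k-1)$, so a packing has at most $s(2k-1)/k<2s$ forests. If (b) holds with constant $\gamma$ for this instance, then $\lfloor ks/\gamma\rfloor<2s$, and so $\gamma>k/2$, whatever the value of $s$.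
\end{remark}

\begin{thebibliography}{9}

\bibitem{Jain} Jain, 2001.

\bibitem{Kostochka} Kostochka, 1984.

\bibitem{Lau} Lau, \emph{Packing Steiner forests}, IPCO 2005, LNCS 3509, 362--376.

\bibitem{Mader} Mader, 1967.

\bibitem{Open} \emph{Some Open Problems in Element-Connectivity}, \texttt{http://chekuri.cs.illinois.edu/papers/elem-connectivity-open-probs.pdf}

\bibitem{Thomason} Thomason, 1984.

\end{thebibliography}
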